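# Paracompactness of free topological groups over sums of compact spaces

All topological spaces are Tychonoff; in particular topological groups are Hausdorff, unless a group topology is explicitly allowed not to be. Put $\mathbb N=\{0,1,2,\dots\}$.

## 1. Free topological groups, sums, paracompactness, norms

**Free topological group.** For a space $X$, the free topological group $F(X)$ (in the sense of Markov) is the topological group that contains $X$ as a subspace, is generated algebraically by $X$, and has the property that every continuous map from $X$ to a topological group $G$ extends uniquely to a continuous homomorphism $F(X)\to G$. Algebraically, $F(X)$ is the free group over the set $X$. The free abelian topological group $A(X)$ is defined in the same way with abelian groups; algebraically it is the free abelian group over $X$.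

*Example.* If $D$ is discrete, then $F(D)$ is the free group with the discrete topology, because that group has the required property; likewise $A(D)$ is discrete. If $x_n\to x$ in $X$ with $x_n\ne x$, then $x^{-1}x_n\to e$ in $F(X)$ with $x^{-1}x_n\neq e$, so $F(X)$ is not discrete.

**Topological sum.** In $X=\bigoplus_{d\in D}K_d$ the sets $K_d$ are disjoint, and a set is open iff its trace on each $K_d$ is open.

*Example.* If $D$ is discrete, then $K\times D=\bigoplus_{d\in D}K\times\{d\}$.

**Paracompactness.** A family of sets is locally finite if every point has a neighborhood meeting only finitely many members, and $\sigma$-locally finite if it is a countable union of locally finite families. A space is paracompact if it is Hausdorff and every open cover has a locally finite open refinement.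

*Example.* In $\mathbb R$ the family $\{(-n,n):n\ge1\}$ is not locally finite at $0$. It is $\sigma$-locally finite, being a countable union of one-element families. Compact spaces and discrete spaces are paracompact.

**Norm.** A norm on a group is a function $N\ge0$ with $N(e)=0$, $N(g^{-1})=N(g)$ and $N(gh)\le N(g)+N(h)$. On a topological group a norm is continuous iff it is continuous at $e$, since $|N(g)-N(h)|\le N(g^{-1}h)$; then $(g,h)\mapsto N(g^{-1}h)$ is a continuous pseudometric.

*Example.* A continuous $f:X\to\mathbb R$ extends to a continuous homomorphism $\hat f:F(X)\to\mathbb R$, and $N(g)=|\hat f(g)|$ is a continuous norm with $N(x^{-1}y)=|f(x)-f(y)|$.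

For a pseudometric $\delta$ put $\delta(y,A)=\inf_{a\in A}\delta(y,a)$ and $\delta(y,\emptyset)=\infty$. The pointwise maximum of finitely many pseudometrics is a pseudometric. The following standard facts will be used.

* **(T1)** (Hewitt–Ross, *Abstract Harmonic Analysis* I, 8.2.) For every neighborhood $U$ of $e$ in a topological group there is a continuous norm $N\le1$ with $\{N<1\}\subset U$.
* **(T2)** (Michael; Engelking 5.1.11.) A regular space in which every open cover has a $\sigma$-locally finite open refinement is paracompact.
* **(T3)** A family $\mathcal B$ of subsets of a group $G$ containing $e$ is a base of (not necessarily open) neighborhoods of $e$ for a unique, possibly non-Hausdorff, group topology if any two members contain a third; for $U\in\mathcal B$ there are $V\in\mathcal B$ with $VV\subset U$ and $V'\in\mathcal B$ with $V'^{-1}\subset U$; and for $U\in\mathcal B$, $g\in G$ there is $V\in\mathcal B$ with $gVg^{-1}\subset U$.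
* **(T4)** If $C\neq\emptyset$ is compact and $\psi:C\times T\to\mathbb R$ is continuous, then $M(t)=\sup_{c\in C}\psi(c,t)$ is continuous. Indeed, fix $t_0$ and $\epsilon>0$. If $\psi(c,t_0)=M(t_0)$, then $M(t)\ge\psi(c,t)>M(t_0)-\epsilon$ near $t_0$. The open set $\{\psi<M(t_0)+\epsilon\}$ contains $C\times\{t_0\}$, so by the tube lemma it contains $C\times O$ for a neighborhood $O$ of $t_0$.
* **(T5)** (Tube lemma.) If $C\subset Y$ is compact and $C\times\{z\}$ lies in an open set $V\subset Y\times Z$, there are open $P\supset C$, $O\ni z$ with $P\times O\subset V$.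
* **(T6)** Closed subspaces of paracompact spaces are paracompact.

## 2. Is $F(K\times D)$ paracompact?

In the paper "Free Topological Groups Over Metrizable Spaces", Arhangel'skiĭ, Okunev and Pestov state the following as an open question: is $F(X)$ paracompact if $X$ is the product of a compact space with a discrete space? The answer is yes.

**Theorem A.** Let $X=\bigoplus_{d\in D}K_d$ be a topological sum of compact spaces (for example $X=K\times D$). Then $F(X)$ is paracompact. Moreover $F(X)\times Z$ is paracompact for every paracompact space $Z$.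

**Theorem B.** For a locally compact space $X$ the following are equivalent: (i) $X$ is paracompact; (ii) $F(X)$ is paracompact; (iii) $F(X)\times Z$ is paracompact for every paracompact $Z$.

**Theorem C.** Theorem B also holds with the free abelian topological group $A(X)$ in place of $F(X)$.

Theorem A answers the question: take $Z$ a point. It is proved in Sections 3–9; Sections 10–13 then prove Theorems B and C.

## 3. Finite $K$, countable $D$, and what happens at $e$ otherwise

Fix $X=\bigoplus_{d\in D}K_d$ with nonempty compact $K_d$. A letter is $c=x^{\varepsilon}$ with $x\in K_d$, $\varepsilon=\pm1$. Put $|c|=x$, and call $t(c)=(d,\varepsilon)$ the **type** of $c$ and $d$ its **color**. Let $S=D\times\{\pm1\}$ be the set of types, with $(d,\varepsilon)^{-1}=(d,-\varepsilon)$, and let $W$ be the free monoid on $S$. A word $c_1\cdots c_n$ has type $t(c_1)\cdots t(c_n)\in W$. For $w\in W$ let $B(w)\subset F(X)$ be the set of elements represented by words of type $w$. It is compact and nonempty, being a continuous image of a finite product of sets $K_d$. Let $F_k$ be the set of elements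 of reduced length at most $k$, and $F_{-1}=\emptyset$.

*Example.* For $w=(d,1)(d,-1)$ we have $B(w)=\{xy^{-1}:x,y\in K_d\}$, which contains $e$.

If all $K_d$ are finite, $X$ is discrete, so $F(X)$ is discrete and paracompact. If $D$ is countable, then $W$ is countable and $F(X)=\bigcup_wB(w)$ is $\sigma$-compact. So every open cover has a countable subcover, which is a $\sigma$-locally finite refinement, and (T2) applies. Work begins when $D$ is uncountable and the $K_d$ are infinite.

The first thing to try is to treat the compact sets $B(w)$ like the pieces of a sum: for fixed $k$, enlarge the $B(w)$ with $|w|=k$ to a locally finite family of open sets. This fails at $k=2$, at the point $e$, since $e\in B((d,1)(d,-1))$ for all $d$. It does not help to keep only the elements of exact length $2$. If $U$ is a neighborhood of $e$ and $y$ is a non-isolated point of the infinite compact space $K_d$, then $\{x\in K_d:xy^{-1}\in U\}$ is a neighborhood of $y$ and contains some $x\neq y$; so $U$ meets $B((d,1)(d,-1))\setminus F_1$ for every $d$.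

The pieces of length $k$ thus pile up only near shorter elements in this example. One may hope that after cutting away a $\delta$-neighborhood of $F_{k-1}$, for a suitable continuous pseudometric $\delta$, what is left of the $B(w)$ is locally finite. This will be true, and it is condition (P2) below.

## 4. A criterion for paracompactness with changing pseudometrics

Even so, one pseudometric $\delta$ is not enough. Given an open cover, a compact piece is covered by finitely many members, but a whole $\delta$-neighborhood of the piece need not be. For each piece we can pass to a larger $\delta'$ whose neighborhood of the piece does fit. But then a point $y$ that was $\delta$-close to $F_k$ may no longer be $\delta'$-close to $F_k$, and its piece no longer helps. What saves us is that the first index $k$ at which $y$ is close to $F_k$ can only go up when $\delta$ grows, and for $y\in F_n$ it never exceeds $n$. So we change the pseudometric again and again, along a tree, and for each point the index stays constant at some step.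

**Proposition 1.** Let $Y$ be a regular ($T_1$) space, $\emptyset=F_{-1}\subset F_0\subset F_1\subset\cdots$, $Y=\bigcup_kF_k$, and let $\mathcal D\ne\emptyset$ be a set of continuous pseudometrics on $Y$. For $k\ge0$ let $B(w)$ $(w\in W_k)$ be compact subsets of $F_k$ with $F_k\setminus F_{k-1}\subset\bigcup_{w\in W_k}B(w)$, and let $W_0$ be finite. Assume:

* **(P1)** for $\delta\in\mathcal D$, $C$ compact, $P\supset C$ open and $r\in(0,1]$ there is $\delta'\in\mathcal D$ with $\delta'\ge\delta$ and $\{y:\delta'(y,C)<r\}\subset P$;
* **(P2)** if $k\ge1$, $\delta\in\mathcal D$, $r\in(0,1]$, $f\in F_k$ and $\delta(f,F_{k-1})\ge r$, then $\{w\in W_k:\exists f'\in B(w),\ \delta(f,f')<r\}$ is finite.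

Then $Y\times Z$ is paracompact for every paracompact $Z$.

*Proof.* Regard the sets $W_k$ as disjoint, and put $r_k=8^{-k}$.

**Step 1: trimmed pieces and the index of a point.** This step fixes the objects attached to one $\delta\in\mathcal D$. For $w\in W_k$ let
$$C^\delta_w=\{f\in B(w):\delta(f,F_{k-1})\ge r_{k-1}/2\}\ (k\ge1),\qquad C^\delta_w=B(w)\ (k=0).$$
These are closed in $B(w)$, hence compact. Let $G^\delta_w=\{y:\delta(y,C^\delta_w)<r_k\}$, an open set, and
$$\kappa_\delta(y)=\min\{k:\delta(y,F_k)<r_k\}.$$
If $y\in F_n$ then $\delta(y,F_n)=0$, so $\kappa_\delta(y)\le n$. If $\delta\le\delta'$, then $\delta'(y,F_k)<r_k$ implies $\delta(y,F_k)<r_k$, so $\kappa_\delta\le\kappa_{\delta'}$.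

**Step 2: every point lies in a $G^\delta_w$ at its own index.** The claim is: *if $k=\kappa_\delta(y)$, $f\in F_k$ and $\delta(y,f)<r_k$, then $f\in C^\delta_w$ for some $w\in W_k$, so $y\in G^\delta_w$; and such $f$ exist.* Existence is the definition of $\kappa_\delta$. If $k=0$, then $f\in F_0$ lies in some $B(w)=C^\delta_w$. If $k\ge1$, then $\delta(y,F_{k-1})\ge r_{k-1}$, so
$$\delta(f,F_{k-1})\ge\delta(y,F_{k-1})-\delta(y,f)>r_{k-1}-r_k=\tfrac78r_{k-1}\ge\tfrac12r_{k-1}>0 .$$
Hence $f\in F_k\setminus F_{k-1}$ lies in some $B(w)$, $w\in W_k$, and then in $C^\delta_w$.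

**Step 3: for fixed $\delta$ and $k$ the family $\{G^\delta_w:w\in W_k\}$ is locally finite**, as an indexed family. For $k=0$, $W_0$ is finite. Let $k\ge1$, $y\in Y$ and $O=\{y':\delta(y,y')<r_{k-1}/16\}$. If $G^\delta_w$ meets $O$, there is $f\in C^\delta_w$ with $\delta(y,f)<r_k+\frac1{16}r_{k-1}=\frac3{16}r_{k-1}$. If there is any such pair $(w,f)$, fix one, $(w^*,f^*)$. Any such pair satisfies $\delta(f^*,f)<\frac38r_{k-1}<\frac12r_{k-1}$. Since $\delta(f^*,F_{k-1})\ge\frac12r_{k-1}$, (P2) for $f^*$ with $r=\frac12r_{k-1}$ leaves only finitely many $w$.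

**Step 4: each piece has finitely many close pieces.** When $\delta$ is enlarged, a nearby witness may lie in another piece, so we need the union of all close pieces. For $w,w'\in W_k$ write $w\sim w'$ if $\delta(f,f')<2r_k$ for some $f\in C^\delta_w$, $f'\in C^\delta_{w'}$. *For each $w$ only finitely many $w'$ satisfy $w\sim w'$.* This is clear for $k=0$. Let $k\ge1$, and cover the compact set $C^\delta_w$ by finitely many $\delta$-balls of radius $\frac18r_{k-1}$ centered at $f_1,\dots,f_m\in C^\delta_w$. If $w\sim w'$, some $f'\in C^\delta_{w'}$ has $\delta(f_i,f')<\frac18r_{k-1}+\frac14r_{k-1}<\frac12r_{k-1}$ for some $i$. Apply (P2) to each $f_i$ with $r=\frac12r_{k-1}$. Hence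
$$K^\delta_w=\bigcup_{w'\sim w}C^\delta_{w'}$$
is compact.

**Step 5: if the index does not change, the point stays close to $K^\delta_w$.** The claim is: *if $\delta\le\delta'$ in $\mathcal D$, $\kappa_\delta(y)=\kappa_{\delta'}(y)=k$ and $y\in G^\delta_w$ with $w\in W_k$, then $\delta'(y,K^\delta_w)<r_k$.* Choose $f'\in F_k$ with $\delta'(y,f')<r_k$. Then $\delta(y,f')<r_k$, so $f'\in C^\delta_{w'}$ for some $w'\in W_k$ by Step 2. Since $y\in G^\delta_w$, there is $f\in C^\delta_w$ with $\delta(y,f)<r_k$. So $\delta(f,f')<2r_k$, $w\sim w'$ and $f'\in K^\delta_w$.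

**Step 6: local choices for a given open cover.** Let $\mathcal U$ be an open cover of $Y\times Z$; here we choose a larger pseudometric for each piece. Let $\delta\in\mathcal D$ and $w\in W_k$ with $C^\delta_w\ne\emptyset$. For $z\in Z$ the compact set $K^\delta_w\times\{z\}$ is covered by a finite subfamily of $\mathcal U$. By (T5) and (P1) (with $r=r_k$) there are an open $O\ni z$ and $\delta'\ge\delta$ in $\mathcal D$ such that $\{y:\delta'(y,K^\delta_w)<r_k\}\times O$ is contained in the union of this subfamily. These sets $O$ cover $Z$. By paracompactness of $Z$ there is a locally finite open cover $\{O_a:a\in A(\delta,w)\}$ of $Z$ refining them, with $\delta_a\ge\delta$ in $\mathcal D$ and finite $\mathcal U_a\subset\mathcal U$ such that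
$$\{y:\delta_a(y,K^\delta_w)<r_k\}\times O_a\subset\bigcup\mathcal U_a.\tag{1}$$

**Step 7: the tree of successive choices.** This organizes repeated enlargements. The empty node has an arbitrary $\delta_\emptyset\in\mathcal D$ and $H_\emptyset=Y\times Z$. If $\nu$ is a node, $w\in W_k$ for some $k$, $C^{\delta_\nu}_w\ne\emptyset$ and $a\in A(\delta_\nu,w)$, then $\nu'=\nu^\frown(w,a)$ is a node with
$$\delta_{\nu'}=\delta_a\ge\delta_\nu,\quad H_{\nu'}=H_\nu\cap(G^{\delta_\nu}_w\times O_a),\quad Q_{\nu'}=H_{\nu'}\cap\bigl(\{y:\delta_{\nu'}(y,K^{\delta_\nu}_w)<r_k\}\times O_a\bigr).$$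
All $H_\nu$ and $Q_{\nu}$ are open. The *signature* of $\nu=((w_0,a_0),\dots,(w_{j-1},a_{j-1}))$ is $(k_0,\dots,k_{j-1})$, where $w_i\in W_{k_i}$. There are countably many signatures.

**Step 8: for each signature the family of the $H_\nu$ is locally finite.** We induct on $j$; for $j=0$ there is one node. For $j\ge1$, a point $(y,z)$ has a neighborhood meeting $H_\nu$ for only finitely many $\nu$ of signature $(k_0,\dots,k_{j-2})$. For each of these $\nu$, Step 3 gives a neighborhood of $y$ that meets $G^{\delta_\nu}_w$ for only finitely many $w\in W_{k_{j-1}}$. For each of these $w$ there is a neighborhood of $z$ that meets only finitely many $O_a$, $a\in A(\delta_\nu,w)$. Intersecting finitely many neighborhoods proves the claim.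

Since $Q_{\nu'}\subset H_{\nu'}$ and each $\mathcal U_a$ is finite, the family
$$\{Q_{\nu'}\cap U:\ \nu'=\nu^\frown(w,a)\text{ a node},\ U\in\mathcal U_a\}$$
is a $\sigma$-locally finite family of open sets, each contained in a member of $\mathcal U$. By (1), $\bigcup_{U\in\mathcal U_a}(Q_{\nu'}\cap U)=Q_{\nu'}$.

**Step 9: the sets $Q_{\nu'}$ cover $Y\times Z$.** Let $(h,z)\in Y\times Z$ with $h\in F_n$, and put $\nu_0=\emptyset$. Given $\nu_j$ with $(h,z)\in H_{\nu_j}$, put $k_j=\kappa_{\delta_{\nu_j}}(h)\le n$. By Step 2 choose $w_j\in W_{k_j}$ with $h\in G^{\delta_{\nu_j}}_{w_j}$ (so $C^{\delta_{\nu_j}}_{w_j}\ne\emptyset$), choose $a_j\in A(\delta_{\nu_j},w_j)$ with $z\in O_{a_j}$, and put $\nu_{j+1}=\nu_j{}^\frown(w_j,a_j)$. Then $(h,z)\in H_{\nu_{j+1}}$, and $k_{j+1}\ge k_j$ by Step 1. Since all $k_j\le n$, we have $k_{j+1}=k_j$ for some $j$. By Step 5, applied to $\delta_{\nu_j}\le\delta_{\nu_{j+1}}$ and $w_j$, $(h,z)\in Q_{\nu_{j+1}}$.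

So $\mathcal U$ has a $\sigma$-locally finite open refinement. As $Y\times Z$ is regular, (T2) applies. $\square$

In our applications $\mathcal D$ comes from norms on an open subgroup. Two lemmas, each used three times, isolate the general part.

**Lemma 2.** Let $Y$ be a topological group, $H$ an open subgroup and $\mathcal N\ne\emptyset$ a set of continuous norms on $H$ such that

* **(N1)** for $N,N'\in\mathcal N$ there is $N''\in\mathcal N$ with $N''\ge N$ and $N''\ge N'$;
* **(N2)** $2N\in\mathcal N$ for $N\in\mathcal N$;
* **(N3)** the sets $U_N=\{h\in H:N(h)<1\}$ form a base of neighborhoods of $e$ in $Y$.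

Put $d_N(g,h)=\min\{1,N(g^{-1}h)\}$ if $g^{-1}h\in H$, and $d_N(g,h)=1$ otherwise. Then the $d_N$ are continuous left-invariant pseudometrics on $Y$, and $\mathcal D=\{d_N:N\in\mathcal N\}$ satisfies (P1).

*Proof.* Let $M=\min\{1,N\}$ on $H$ and $M=1$ off $H$. Then $M$ is a norm on $Y$: if $g,h\in H$, subadditivity is inherited from $N$, and otherwise $M(g)+M(h)\ge1\ge M(gh)$. It is continuous at $e$ because $H$ is open. So $d_N(g,h)=M(g^{-1}h)$ is a continuous left-invariant pseudometric. Clearly $N\le N'$ implies $d_N\le d_{N'}$.

For (P1), let $d_N$, $C$, $P$, $r$ be given. For $c\in C$ choose $N_c\in\mathcal N$ with $cU_{N_c}\subset P$. Each $cU_{2N_c}$ is a neighborhood of $c$, so $C\subset\bigcup_{i\le m}c_iU_{2N_{c_i}}$ for some $c_1,\dots,c_m\in C$. Take $N'\in\mathcal N$ with $N'\ge N$ and $N'\ge2N_{c_i}$ for all $i$, by (N1) and (N2). If $d_{N'}(y,C)<r\le1$, there is $c\in C$ with $c^{-1}y\in H$ and $N'(c^{-1}y)<1$. Pick $i$ with $c\in c_iU_{2N_{c_i}}$. Then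
$$N_{c_i}(c_i^{-1}y)\le N_{c_i}(c_i^{-1}c)+N_{c_i}(c^{-1}y)<\tfrac12+\tfrac12 ,$$
so $y\in c_iU_{N_{c_i}}\subset P$. $\square$

**Lemma 3.** Let $G$ be $F(X)$ or $A(X)$, $H$ an open normal subgroup, and $\mathcal N\neq\emptyset$ a set of norms on $H$ (not assumed continuous) satisfying (N1), (N2) and

* **(N4)** for $N\in\mathcal N$ and $g\in G$ there is $N'\in\mathcal N$ with $N(ghg^{-1})\le N'(h)$ for all $h\in H$;
* **(N5)** for $N\in\mathcal N$ and $x\in X$ the set $\{y\in X:x^{-1}y\in H,\ N(x^{-1}y)<1\}$ is a neighborhood of $x$ in $X$.

Then every $N\in\mathcal N$ is continuous on $H$.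

*Proof.* Let $U_N=\{h\in H:N(h)<1\}$. We have $U_{N''}\subset U_N\cap U_{N'}$ in (N1), $U_{2N}U_{2N}\subset U_N$, $U_N^{-1}=U_N$, and $gU_{N'}g^{-1}\subset U_N$ in (N4). By (T3) the $U_N$ are a base at $e$ of a group topology $\tau$ on $G$. Let $\mathcal T$ be the topology of $G$. The join $\mathcal T\vee\tau$ is induced by the diagonal map $G\to(G,\mathcal T)\times(G,\tau)$, so it is a group topology. It is finer than $\mathcal T$, so it is Hausdorff, hence Tychonoff. By (N5) the inclusion $X\to(G,\tau)$ is continuous, so $X\to(G,\mathcal T\vee\tau)$ is continuous. By the universal property it extends to a continuous homomorphism $(G,\mathcal T)\to(G,\mathcal T\vee\tau)$, which is the identity on $X$ and so the identity. Hence each $U_N$ is a $\mathcal T$-neighborhood of $e$. Given $\epsilon>0$, choose $j$ with $2^{-j}\le\epsilon$; then $\{N<\epsilon\}\supset U_{2^jN}$ and $2^jN\in\mathcal N$. So $N$ is continuous at $e$, hence on $H$. $\square$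

## 5. Conjugation-invariant norms do not give a base at $e$

We now need norms on a subgroup of $F(X)$. An obvious construction is to choose a continuous pseudometric on each $K_d$, pair off the letters of a word with opposite exponents and equal color without crossings, and minimize the sum of the distances within pairs. Such a norm does not change under conjugation, since in $gug^{-1}$ each letter of $g$ can be paired with its mirror letter at cost $0$. The following computation shows that conjugation-invariant neighborhoods are too large, so (N3) cannot hold for such norms in general.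

*Example.* Let $K=\{0\}\cup\{1/n:n\ge1\}$, $D\neq\emptyset$, fix $d\in D$, and write $x_0=(0,d)$, $x_n=(1/n,d)$. Let $E$ be the $2\times2$ matrix whose only nonzero entry is a $1$ in the upper right corner. Define $f:K\times D\to GL_2(\mathbb R)$ by
$$f(x_0)=I,\qquad f(x_1)=\begin{pmatrix}2&0\\0&1\end{pmatrix},\qquad f(x_n)=I+2^{-n}E\ (n\ge2),$$
and $f=I$ off $K\times\{d\}$. It is continuous. Let $\hat f$ be its extension to $F(K\times D)$ and $a=x_1$. Since $f(x_1)Ef(x_1)^{-1}=2E$, we get for $n\ge2$
$$\hat f(a^nx_0^{-1}x_na^{-n})=I+2^n2^{-n}E=I+E.$$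
So the neighborhood $U=\hat f^{-1}\{M: M\text{ has upper right entry}<1\}$ of $e$ contains none of the elements $a^nx_0^{-1}x_na^{-n}$, $n\geq 2$. But a conjugation-invariant neighborhood $V$ of $e$ contains $x_0^{-1}x_n$ for large $n$, hence also $a^nx_0^{-1}x_na^{-n}$. So $V\not\subset U$.

The remedy is to let the price of a pair depend on the pairs that enclose it: the deeper the pair, the higher the price may be.

## 6. Noncrossing schemes and path-dependent weights

Keep the notation of Section 3. Let $p:F(X)\to F(D)$ extend the projection $X\to D$, where $F(D)$ is discrete. Then $p$ is continuous, and $H=\ker p$ is an open normal subgroup.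

**Scheme.** A scheme on a word $u=c_1\cdots c_n$ is a partition $\theta$ of $\{1,\dots,n\}$ into pairs such that $t(c_j)=t(c_i)^{-1}$ for $\{i,j\}\in\theta$ and no two pairs cross, i.e. there are no pairs $i<j$, $i'<j'$ with $i<i'<j<j'$. Equivalently, for any pair $\{a<b\}$, every other pair has both ends inside the interval $(a,b)$ or both outside it. The **label** of $v=\{i<j\}$ is $s(v)=t(c_i)$, the type of its left letter, and $d(v)$ is the color of $s(v)$. A pair $\{i'<j'\}$ with $i'<i<j<j'$ is an **ancestor** of $v$ (and $v$ is inside it). The ancestors of $v$ are nested; list them as $v_1,\dots,v_q$ from the outermost to the innermost. The **path** of $v$ is $\pi(v)=s(v_1)\cdots s(v_q)\in W$.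

*Example.* Let $a,a'\in K_d$, $x,y\in K_{d'}$ and $u=ax^{-1}ya'^{-1}$. The partition $\{1,4\},\{2,3\}$ is a scheme; the pair $\{2,3\}$ has label $(d',-1)$ and path $(d,1)$, and $\{1,4\}$ has label $(d,1)$ and the empty path $\emptyset$. If $d\ne d'$ this is the only scheme. If $d=d'$ there is also $\{1,2\},\{3,4\}$, with both paths empty.

If $u$ represents an element of $H$, it has a scheme. Its type is trivial in $F(D)$, so if $u$ is nonempty some two adjacent letters have inverse types; pair them, delete them and induct. An adjacent pair crosses nothing.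

**Weight system.** A weight system $\rho=(\rho_{\pi,d})_{\pi\in W,d\in D}$ consists of continuous pseudometrics $\rho_{\pi,d}$ on $K_d$. It is **monotone** if $\rho_{\pi',d}\le\rho_{\pi,d}$ whenever $\pi'$ is a (not necessarily contiguous) subsequence of $\pi$. Let $\mathcal M$ be the set of monotone systems. The cost of a scheme is
$$\Gamma_\rho(u,\theta)=\sum_{v=\{i<j\}\in\theta}\rho_{\pi(v),d(v)}(|c_i|,|c_j|).\tag{2}$$

*Example.* If $\tau_d$ is a continuous pseudometric on $K_d$, then $\rho_{\pi,d}=(1+|\pi|)\tau_d$ is monotone. In the previous example the scheme $\{1,4\},\{2,3\}$ costs $\tau_d(a,a')+2\tau_{d'}(x,y)$.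

For any weight system $\rho^0$ the system $\rho_{\pi,d}=\max\{\rho^0_{\pi',d}:\pi'\text{ a subsequence of }\pi\}$ is in $\mathcal M$ and $\ge\rho^0$. The set $\mathcal M$ is closed under finite maxima, positive multiples and the shifts $\rho^q_{\pi,d}=\rho_{q\pi,d}$ $(q\in W)$.

Why monotone? Take types $s,s^{-1},s,s^{-1}$, let $u=c_1c_2c_3c_4$ with $c_4=c_3^{-1}$ and $x=|c_3|$, and the scheme $\{1,4\},\{2,3\}$. It costs $\rho_{\emptyset,d}(|c_1|,x)+\rho_{s,d}(|c_2|,x)$. After cancellation of $c_3c_4$ the only scheme is $\{1,2\}$, of cost $\rho_{\emptyset,d}(|c_1|,|c_2|)$. The triangle inequality shows that the cost has not grown, provided that $\rho_{\emptyset,d}\le\rho_{s,d}$. The next lemma shows what a cancellation does in general.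

**Lemma 4.** Let $u'$ arise from $u=c_1\cdots c_n$ by deleting adjacent letters $c_j,c_{j+1}$ with $c_{j+1}=c_j^{-1}$ (remaining positions keep their numbers). Let $\theta$ be a scheme on $u$ with $\{j,j+1\}\notin\theta$, let $v=\{i,j\}$ and $v'=\{j+1,l\}$ be the pairs in $\theta$ containing $j$ and $j+1$, and let $\theta'$ be obtained by replacing $v,v'$ by $v''=\{i,l\}$. Then $\theta'$ is a scheme on $u'$, and one of the following holds.

* **(Side by side)** $v,v'$ have the same ancestors and the same label $s$; $v''$ has these ancestors and the label $s$. In the ancestor list of any other pair, at most one of $v,v'$ occurs; if one does, it is replaced by $v''$ in the same place. Otherwise the list is unchanged.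
* **(Nested)** One of $v,v'$, call it $\hat v$, is the innermost ancestor of the other, $\check v$. If $s=s(\hat v)$, then $s(\check v)=s^{-1}$. The new pair $v''$ has the ancestors of $\hat v$ and the label $s$. For any other pair inside $\hat v$, either $\check v$ is not an ancestor and $\hat v$ is replaced by $v''$ in the same place of the list, or both $\hat v,\check v$ are ancestors, consecutive in the list, and are removed from it. Lists of the other pairs are unchanged.

*Proof.* **Step 1: types.** We check that $v''$ may be paired: $t(c_l)=t(c_{j+1})^{-1}=t(c_j)=t(c_i)^{-1}$.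

**Step 2: all other pairs treat the four positions alike.** Let $\{a<b\}\in\theta$ be different from $v,v'$. By noncrossing, $i,j$ are both inside or both outside $(a,b)$, and so are $j+1,l$. Since $j,j+1$ are adjacent and different from $a,b$, they are on the same side. Hence $i,j,j+1,l$ are all inside or all outside. So $\{a,b\}$ does not cross $v''$, and $\theta'$ is a scheme. Moreover $\{a,b\}$ is an ancestor of $v$ iff of $v'$ iff of $v''$.

**Step 3: possible positions.** We list the orders of $i,l$ relative to $j<j+1$. The orders $i<l<j<j+1$, $j<j+1<i<l$ and $l<j<j+1<i$ make $v,v'$ cross. There remain (1) $i<j<j+1<l$; (2) $l<i<j<j+1$; (3) $j<j+1<l<i$.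

**Step 4: case (1) is the side-by-side case.** Neither of $v,v'$ is an ancestor of the other, so by Step 2 $v,v',v''$ have the same ancestors. Labels: $s(v)=t(c_i)$, $s(v')=t(c_{j+1})=t(c_j)^{-1}=t(c_i)$ and $s(v'')=t(c_i)$. A position other than $i,j,j+1,l$ lies in $(i,l)$ iff it lies in exactly one of the disjoint intervals $(i,j)$, $(j+1,l)$. So another pair has $v''$ as an ancestor in $\theta'$ iff it had one of $v,v'$ in $\theta$, and then exactly one. Its other ancestors are the same as before, and by Step 2 each of them encloses $v''$ iff it encloses $v$ iff it encloses $v'$; so the place in the list is the same.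

**Step 5: cases (2) and (3) are the nested case.** In (2), $\hat v=v'=\{l,j+1\}$ and $\check v=v=\{i,j\}$. Here $s(\hat v)=t(c_l)$, $s(\check v)=t(c_i)=t(c_l)^{-1}$ by Step 1, and $v''=\{l<i\}$ has label $t(c_l)$. In (3), $\hat v=v=\{j,i\}$ and $\check v=v'=\{j+1,l\}$. Here $s(\hat v)=t(c_j)$, $s(\check v)=t(c_{j+1})=t(c_j)^{-1}$, and $v''=\{l<i\}$ has label $t(c_l)=t(c_j)$. By Step 2 every ancestor of $\check v$ other than $\hat v$ is an ancestor of $\hat v$, so $\hat v$ is the innermost ancestor of $\check v$; and $v''$ has exactly the ancestors of $\hat v$. A position inside $\hat v$ other than the ends of $\check v$ and $j,j+1,i,l$ lies in exactly one of $(l,i)$, $(i,j)$ in case (2), and in exactly one of $(j+1,l)$, $(l,i)$ in case (3). So another pair inside $\hat v$ is inside exactly one of $v''$ and $\check v$. If it is inside $v''$, then $\hat v$ is replaced by $v''$, in the same place by Step 2. If it is inside $\check v$, then $\hat v$ and $\check v$ disappear from its list; they were consecutive, because any other pair enclosing $\check v$ encloses $\hat v$. A pair not inside $\hat v$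 is inside neither $\check v$ nor $v''$, and its list does not change. $\square$

**Lemma 5.** Let $\rho\in\mathcal M$ and let $u'$ arise from $u$ by deleting $c_j,c_{j+1}=c_j^{-1}$. Every scheme on $u'$ gives a scheme on $u$ of equal cost. Every scheme $\theta$ on $u$ gives a scheme $\theta'$ on $u'$ with $\Gamma_\rho(u',\theta')\le\Gamma_\rho(u,\theta)$. Hence the minimal cost of a scheme is the same for $u$ and $u'$.

*Proof.* For the first claim add the pair $\{j,j+1\}$. It crosses nothing, costs $0$ and is an ancestor of nothing. For the second, if $\{j,j+1\}\in\theta$, drop it. Otherwise use $\theta'$ from Lemma 4. Let $x=|c_j|=|c_{j+1}|$, and let $d$ be the color of the labels of $v,v',v''$.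

In the side-by-side case let $\pi$ be the common path of $v,v',v''$. Then $\rho_{\pi,d}(|c_i|,|c_l|)\le\rho_{\pi,d}(|c_i|,x)+\rho_{\pi,d}(x,|c_l|)$. Paths of other pairs are unchanged, since $v$ or $v'$ is replaced by a pair with the same label.

In the nested case let $\pi$ be the path of $\hat v$. Then $\check v$ has path $\pi s$ and $v''$ has path $\pi$. One end of each of $\hat v$, $\check v$ is the point $x$; let $y$, $z$ be their other points. The triangle inequality and monotonicity give $\rho_{\pi,d}(y,z)\le\rho_{\pi,d}(y,x)+\rho_{\pi s,d}(x,z)$, so $v''$ costs at most $\hat v$ and $\check v$ together. Pairs inside $v''$ keep their paths. Pairs formerly inside $\check v$ had paths $\pi ss^{-1}\tau$ and now have $\pi\tau$, a subsequence, so their cost does not increase. Other pairs are unaffected. $\square$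

Every word is transformed by such deletions into the reduced word of the element it represents. So for $h\in H$ and $\rho\in\mathcal M$ the number
$$N_\rho(h)=\min_\theta\Gamma_\rho(u,\theta)\tag{3}$$
is finite and does not depend on the word $u$ representing $h$.

**Lemma 6.** $N_\rho$ is a norm on $H$. We have $N_{c\rho}=cN_\rho$ for $c>0$, and $\rho\le\rho'$ implies $N_\rho\le N_{\rho'}$. If $g$ is represented by a word of type $q$, then $N_\rho(ghg^{-1})\le N_{\rho^q}(h)$ for $h\in H$.

*Proof.* The empty word gives $N_\rho(e)=0$. For subadditivity put words and optimal schemes side by side; paths are unchanged. For inverses, reverse the word, inverting letters, and reverse the scheme. A pair $\{i<j\}$ then has left letter $c_j^{-1}$, of type $t(c_j)^{-1}=t(c_i)$. So labels and paths are unchanged, and so is the cost; this gives $N_\rho(h^{-1})\le N_\rho(h)$, and equality by symmetry. Scaling and monotonicity in $\rho$ hold for each $\Gamma_\rho(u,\theta)$. For conjugation, let $v_0$ be a word of type $q$ representing $g$, let $u$ represent $h$, and let $\theta$ be a scheme on $u$. On $v_0uv_0^{-1}$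 pair each letter of $v_0$ with its mirror letter, at cost $0$, and keep $\theta$ on $u$. A pair of $\theta$ with path $\pi$ gets the path $q\pi$, so the cost is $\Gamma_{\rho^q}(u,\theta)$. $\square$

## 7. The norms $N_\rho$ describe the topology of $F(X)$

**Lemma 7.** (a) For $\rho\in\mathcal M$, $N_\rho$ is continuous on $H$. (b) The sets $U_\rho=\{h\in H:N_\rho(h)<1\}$, $\rho\in\mathcal M$, form a base of neighborhoods of $e$ in $F(X)$.

*Proof.* (a) We verify the hypotheses of Lemma 3 for $\mathcal N=\{N_\rho:\rho\in\mathcal M\}$. Lemma 6 gives (N1), via $\max(\rho,\rho')$, (N2), via $2\rho$, and (N4), via $\rho^q$ where $g\in B(q)$. For (N5), let $x\in K_d$. For $y$ in the open set $K_d\subset X$ the word $x^{-1}y$ has the scheme $\{1,2\}$, so $x^{-1}y\in H$ and $N_\rho(x^{-1}y)\le\rho_{\emptyset,d}(x,y)$, which is $<1$ for $y$ near $x$.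

(b) By (a) each $U_\rho$ is a neighborhood of $e$. Let $U$ be a neighborhood of $e$, and by (T1) let $N\le1$ be a continuous norm on $F(X)$ with $\{N<1\}\subset U$.

**Step 1: weights that dominate $N$.** We record how much $N$ can charge for one pair at the end of a given path. Put
$$\rho^0_{\pi,d}(x,y)=\sup\{N(gx^\varepsilon y^{-\varepsilon}g^{-1}):g\in B(\pi),\ \varepsilon=\pm1\}.\tag{4}$$
It is symmetric because $(gx^\varepsilon y^{-\varepsilon}g^{-1})^{-1}=gy^\varepsilon x^{-\varepsilon}g^{-1}$. It satisfies the triangle inequality because $x^\varepsilon z^{-\varepsilon}=x^\varepsilon y^{-\varepsilon}\cdot y^\varepsilon z^{-\varepsilon}$. It is continuous by (T4), because $B(\pi)\times\{\pm1\}$ is compact. Take $\rho\in\mathcal M$ with $\rho\ge\rho^0$.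

**Step 2: the claim** *if $\theta$ is a scheme on $u$ and $g\in B(q)$, then $N(gug^{-1})\le\Gamma_{\rho^q}(u,\theta)$.* This compares $N$ with the cost, by induction on the length of $u$; for the empty word both sides are $0$. If position $1$ is not paired with the last position, then by noncrossing $u=u_1u_2$ with both parts nonempty and unions of pairs, where $u_1$ ends at the partner of $1$. Use $gug^{-1}=gu_1g^{-1}\cdot gu_2g^{-1}$, subadditivity, and additivity of the cost. Otherwise $u=x^\varepsilon u'y^{-\varepsilon}$ with $x,y\in K_d$. Put $s=(d,\varepsilon)$ and let $\theta'$ be the restriction of $\theta$ to $u'$. Then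
$$gug^{-1}=(gx^\varepsilon)u'(gx^\varepsilon)^{-1}\cdot gx^\varepsilon y^{-\varepsilon}g^{-1}\tag{5}$$
and $gx^\varepsilon\in B(qs)$. By the induction hypothesis and (4),
$$N(gug^{-1})\le\Gamma_{\rho^{qs}}(u',\theta')+\rho^0_{q,d}(x,y)\le\Gamma_{\rho^{qs}}(u',\theta')+\rho_{q,d}(x,y)=\Gamma_{\rho^q}(u,\theta).$$

**Step 3: conclusion.** With $g=e$ and $q=\emptyset$ the claim gives $N\le N_\rho$ on $H$, so $U_\rho\subset\{N<1\}\subset U$. $\square$

Lemmas 6 and 7 give (N1)–(N3). By Lemma 2 the functions $d_\rho=d_{N_\rho}$, $\rho\in\mathcal M$, are continuous left-invariant pseudometrics on $F(X)$ which satisfy (P1).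

## 8. Elements far from shorter elements determine the type of nearby words

Consider (P2) by hand for $k=2$. Let $f=xy^{-1}$ with $x,y\in K_d$ and $f'=x'y'^{-1}$ with $x',y'\in K_{d'}$, $d\ne d'$. The word $yx^{-1}x'y'^{-1}$ for $f^{-1}f'$ has only the scheme $\{1,2\},\{3,4\}$, so $N_\rho(f^{-1}f')=\rho_{\emptyset,d}(x,y)+\rho_{\emptyset,d'}(x',y')$. The first summand is the cost of the scheme $\{1,2\}$ on the word $yx^{-1}$ for $f^{-1}$. So if $d_\rho(f,f')<r\le1$, then $d_\rho(f,e)<r$: the element $f$ was close to a shorter one. In general, a cheap scheme on a word for $f^{-1}f'$ either matches the letters of $f$ with those of $f'$, or pairs two letters of $f$ with each other, and then deleting these two letters from $f$ is cheap. The path-dependence requires care: the price of a deletion deep inside $f$ must be computed with the same path.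

**Lemma 8.** Let $\theta$ be a scheme on $u=a_k^{-1}\cdots a_1^{-1}b_1\cdots b_l$, $l\le k$. One of the following holds.

* **(α)** There is $i$ with $1\le i<k$ such that $a_{i+1}^{-1},a_i^{-1}$ form a pair $v$ and the ancestors of $v$, from the outermost in, are pairs with left letters $a_k^{-1},a_{k-1}^{-1},\dots,a_{i+2}^{-1}$.
* **(β)** $l=k$ and $a_i^{-1}$ is paired with $b_i$ for all $i$.

*Proof.* Suppose first that some pair lies inside the part $a_k^{-1}\cdots a_1^{-1}$. The letters between the ends of such a pair are paired among themselves, so a shortest pair between these ends (inclusive) is adjacent. Hence some pair consists of adjacent letters of this part. Let $v$ be the leftmost such pair, with letters $a_{i+1}^{-1},a_i^{-1}$. No pair lies entirely to the left of $v$, since it would yield an adjacent pair further left. So each of $a_k^{-1},\dots,a_{i+2}^{-1}$ is paired with a letter to the right of $v$, i.e. is the left end of an ancestor of $v$. An ancestor of $v$ has its left end to the left of $v$, so there are no others. An ancestor whose left end is further to the left is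 further out. This is (α).

Otherwise all $k$ letters $a_i^{-1}$ are paired with letters $b$, so $l=k$ and every $b$ is used. If $i<i'$, then $a_{i'}^{-1}$ stands to the left of $a_i^{-1}$, so by noncrossing the partner of $a_{i'}^{-1}$ is to the right of the partner of $a_i^{-1}$. Thus the bijection $i\mapsto$ (index of the partner of $a_i^{-1}$) is increasing, hence the identity. This is (β). $\square$

**Lemma 9.** Let $\rho\in\mathcal M$, $k\ge1$, $r\in(0,1]$, $f\in F_k$, $d_\rho(f,F_{k-1})\ge r$, and let $f'$ be represented by a word $b_1\cdots b_l$ with $l\le k$ and $d_\rho(f,f')<r$. Then $l=k$, and $t(b_i)=t(a_i)$ for all $i$, where $a_1\cdots a_k$ is the reduced word of $f$.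

*Proof.* Since $d_\rho(f,F_{k-1})>0$, $f$ has reduced length $k$. Since $r\le1$, $f^{-1}f'\in H$ and $N_\rho(f^{-1}f')<r$. So the word $u=a_k^{-1}\cdots a_1^{-1}b_1\cdots b_l$ has a scheme $\theta$ of cost $<r$.

We exclude (α) of Lemma 8. In that case $\pi(v)=t(a_k^{-1})\cdots t(a_{i+2}^{-1})$. Let $f''=a_1\cdots a_{i-1}a_{i+2}\cdots a_k\in F_{k-1}$. Then $f^{-1}f''$ is represented by
$$a_k^{-1}\cdots a_{i+2}^{-1}\;a_{i+1}^{-1}a_i^{-1}\;a_{i+2}\cdots a_k.\tag{6}$$
Consider the nested scheme on (6) which pairs $a_{i+1}^{-1}$ with $a_i^{-1}$ (their types are inverse, since they form the pair $v$) and $a_j^{-1}$ with $a_j$ for $j\ge i+2$. The outer pairs cost $0$, and the inner pair has path $\pi(v)$. So the cost is $\rho_{\pi(v),d(v)}(|a_{i+1}|,|a_i|)$, which is exactly the cost of $v$ in $\theta$, hence $<r$. So $f^{-1}f''\in H$ and $d_\rho(f,f'')<r$, a contradiction.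

So (β) holds: $l=k$ and $t(b_i)=t(a_i^{-1})^{-1}=t(a_i)$. $\square$

## 9. Proof of Theorem A

We may assume that all $K_d$ are nonempty. Apply Proposition 1 with $Y=F(X)$, the sets $F_k$, $\mathcal D=\{d_\rho:\rho\in\mathcal M\}$, $W_k=\{w\in W:|w|=k\}$ and the compact sets $B(w)\subset F_k$. Clearly $F_k\setminus F_{k-1}\subset\bigcup_{w\in W_k}B(w)$ and $|W_0|=1$. Condition (P1) was obtained at the end of Section 7. In (P2), if $f'\in B(w)$ with $w\in W_k$ and $d_\rho(f,f')<r$, Lemma 9 says that $w$ is the type of the reduced word of $f$; so the set of such $w$ has at most one element. Hence $F(X)\times Z$ is paracompact for every paracompact $Z$. In particular $F(K\times D)$ is paracompact for every compact $K$ and discrete $D$. $\blacksquare$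

## 10. Theorem B: noncompact summands and levels

**The easy implications.** (iii)$\Rightarrow$(ii): take $Z$ a point. For (ii)$\Rightarrow$(i), let $F(X)\to F(\beta X)$ be the continuous homomorphism extending $X\hookrightarrow\beta X$. It maps reduced words to reduced words of the same length, so it is injective, and the preimage of $\beta X$ is $X$. Since $\beta X$ is compact, it is closed in $F(\beta X)$; hence $X$ is closed in $F(X)$, and (T6) applies.

It remains to prove (i)$\Rightarrow$(iii). From now on $X$ is locally compact and paracompact. Then $X=\bigoplus_{d\in D}X_d$ with nonempty $\sigma$-compact locally compact $X_d$ (Engelking 5.1.27).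

**A level function.** We need a continuous $\varphi:X\to[0,\infty)$ with all $X_d\cap\varphi^{-1}[0,m]$ compact. Write $X_d=\bigcup_{m\ge0}L_m$ with $L_m$ compact and $L_m\subset\operatorname{int}L_{m+1}$. The space $X_d$ is normal, so there are continuous $g_m:X_d\to[0,1]$ with $g_m=0$ on $L_m$ and $g_m=1$ off $\operatorname{int}L_{m+1}$. Put $\varphi|_{X_d}=\sum_mg_m$. On $\operatorname{int}L_m$ only $g_0,\dots,g_{m-1}$ can be nonzero, so the sum is locally finite and $\varphi$ is continuous. Off $L_{m+2}$ we have $g_0=\dots=g_{m+1}=1$, so $\varphi>m$ there. So $X_d\cap\varphi^{-1}[0,m]$ is a closed subset of the compact set $L_{m+2}$. Put $\sigma(x,y)=|\varphi(x)-\varphi(y)|$.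

*Example.* For $X_d=[0,\infty)$ one may use $\varphi(x)=x$.

Let $p:F(X)\to F(D)$, $H=\ker p$, $F_k$, letters, types, words, schemes, labels and ancestors be as before, with $X_d$ in place of $K_d$. Lemmas 4 and 8, being purely combinatorial, hold as they stand. What breaks is (4): the set of $g$ of type $\pi$ is no longer compact, so (T4) does not give continuity. We therefore let the weights know how far out the letters on the path are.

**Leveled path.** A leveled path is a finite sequence $\pi=((s_1,m_1),\dots,(s_q,m_q))$ with $s_i\in S$ and $m_i\in[0,\infty)$.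

**Admissible weights.** A weight system $\rho$ now consists of continuous pseudometrics $\rho_{\pi,d}$ on $X_d$, for leveled paths $\pi$ and $d\in D$. It is admissible with constant $b\ge1$ if

* **(A1)** $\rho_{\pi,d}\ge b\sigma$;
* **(A2)** if $\pi=((s_i,m_i))_i$, $\pi'=((s_i,m'_i))_i$ and $m_i'\le m_i$ for all $i$, then $\rho_{\pi',d}\le\rho_{\pi,d}\le\rho_{\pi',d}+b\sum_i(m_i-m'_i)$;
* **(A3)** $\rho_{\pi',d}\le\rho_{\pi,d}$ if $\pi'$ is a subsequence of $\pi$.

*Example.* Let $\tau_d\le1$ be continuous pseudometrics on $X_d$, and put $\rho_{\pi,d}=\max\{\sigma,\min(1,\max_im_i)\,\tau_d\}$ with $\max\emptyset=0$. This is admissible with constant $1$: the factor $\min(1,\max_im_i)$ is nondecreasing in the levels, changes by at most $\sum_i(m_i-m_i')$, and does not increase when terms of the path are deleted.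

If $\rho,\rho'$ are admissible with constants $b,b'$, then directly from the definition $\max(\rho,\rho')$ is admissible with constant $\max(b,b')$, $c\rho$ with constant $cb$ for $c\ge1$, and the shift $\rho^\eta_{\pi,d}=\rho_{\eta\pi,d}$ ($\eta$ a leveled path) with constant $b$.

**Lemma 10.** Let continuous pseudometrics $\rho^0_{\pi,d}\le1$ on $X_d$ be given for the leveled paths $\pi$ with integer levels. There is an admissible $\rho$ with constant $1$ such that $\rho_{\pi,d}\ge\rho^0_{\lfloor\pi\rfloor,d}$ for all leveled paths $\pi=((s_i,m_i))_i$, where $\lfloor\pi\rfloor=((s_i,\lfloor m_i\rfloor))_i$.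

*Proof.* Put $\lambda_n(m)=\min\{1,\max\{0,m-n+1\}\}$. This is nondecreasing and $1$-Lipschitz in $m$, it is $1$ for $m\ge n$, and it is $0$ for $n\ge m+1$. For $\pi=((s_i,m_i))_{i\le q}$ put
$$\rho_{\pi,d}=\max\Bigl\{\sigma,\ \max_{I\subset\{1,\dots,q\}}\ \sup_{n\in\mathbb N^I}\bigl(\min_{i\in I}\lambda_{n_i}(m_i)\bigr)\rho^0_{((s_i,n_i))_{i\in I},d}\Bigr\}\qquad(\min\emptyset=1).$$
A nonzero term needs $n_i<m_i+1$ for all $i\in I$, so only finitely many terms are nonzero and $\rho_{\pi,d}$ is a continuous pseudometric. (A1) with $b=1$ is clear. (A2): each term is nondecreasing in the levels, and since $\rho^0\le1$ and $\lambda_n$ is $1$-Lipschitz, each term changes by at most $\max_i(m_i-m_i')\le\sum_i(m_i-m'_i)$; the same holds for the maximum. (A3): if $\pi'$ consists of the terms of $\pi$ with indices in $J$, the terms for $\pi'$ are the terms for $\pi$ with $I\subset J$. Finally, $I=\{1,\dots,q\}$ and $n_i=\lfloor m_i\rfloor$ gives the last inequality. $\square$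

**Costs and norms.** For a pair $v=\{i<j\}$ of a scheme put $\varphi(v)=\max(\varphi(|c_i|),\varphi(|c_j|))$ and
$$\pi(v)=((s(v_1),\varphi(v_1)),\dots,(s(v_q),\varphi(v_q))),$$
with $v_1,\dots,v_q$ the ancestors of $v$ from the outermost in. Define $\Gamma_\rho(u,\theta)$ by (2) with these leveled paths, and for $h\in H$ put
$$N_\rho(h)=\inf\{\Gamma_\rho(u,\theta):u\text{ a word representing }h,\ \theta\text{ a scheme on }u\}.\tag{7}$$
The infimum over all words is needed, because the minimal cost now depends on the word.

*Example.* Let $X_d=[0,\infty)$ and $X_{d'}=\{p_1,p_2\}$, with $\varphi(x)=x$ on $X_d$ and $\varphi=0$ on $X_{d'}$. Use the example of admissible weights with $\tau_d=0$ and $\tau_{d'}(p_1,p_2)=1$. Write $o$ for the point $0$ of $X_d$ and $y$ for the point $\frac12$ of $X_d$. On the word $o\,p_1p_2^{-1}o^{-1}\,o\,y^{-1}$ the scheme $\{1,4\},\{2,3\},\{5,6\}$ costs $0+0+\frac12$, since $\{1,4\}$ has level $0$. Cancel $o^{-1}o$: the word $o\,p_1p_2^{-1}y^{-1}$ has only one scheme, and its outer pair has cost $\frac12$ and level $\frac12$, so the inner pair now costs $\frac12$.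 The total has grown from $\frac12$ to $1$. So the argument of Lemma 5 stops in the side-by-side case: the level of the merged pair can exceed the levels of the two old pairs. In the example the rise in level, $\frac12$, is no larger than the price $\frac12$ that the merged pair pays anyway; Section 11 turns this into a bookkeeping device.

**Lemma 11.** $N_\rho$ is a norm on $H$, $N_{c\rho}=cN_\rho$ for $c\ge1$, and $N_\rho$ is monotone in $\rho$. If $g=c_1\cdots c_q$ and $\eta=((t(c_i),\varphi(|c_i|)))_{i\le q}$, then $N_\rho(ghg^{-1})\le N_{\rho^\eta}(h)$ for $h\in H$.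

*Proof.* $N_\rho$ is finite because words representing elements of $H$ have schemes, and $N_\rho(e)=0$ by the empty word. Putting words and schemes side by side gives subadditivity. Reversing word and scheme changes neither the labels (as in Lemma 6) nor the numbers $\varphi(v)$, hence no leveled path and no cost; so $N_\rho(h^{-1})=N_\rho(h)$. Scaling and monotonicity hold for each $\Gamma_\rho(u,\theta)$. If $u$ represents $h$ and $\theta$ is a scheme on $u$, pair in $c_1\cdots c_q\,u\,c_q^{-1}\cdots c_1^{-1}$ each $c_i$ with its mirror letter. This costs $0$ and gives pairs with labels $t(c_i)$ and levels $\varphi(|c_i|)$. So a pair of $\theta$ with path $\pi$ gets the path $\eta\pi$, and the cost is $\Gamma_{\rho^\eta}(u,\theta)$. $\square$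

**Lemma 12.** (a) For admissible $\rho$, $N_\rho$ is continuous on $H$. (b) The sets $U_\rho=\{h\in H:N_\rho(h)<1\}$, $\rho$ admissible, form a base of neighborhoods of $e$ in $F(X)$.

*Proof.* (a) Apply Lemma 3 to $\mathcal N=\{N_\rho:\rho\text{ admissible}\}$, which is nonempty by Lemma 10 with $\rho^0=0$. (N1), (N2) and (N4) follow from Lemma 11 with $\max(\rho,\rho')$, $2\rho$ and $\rho^\eta$. For (N5), $X_d$ is open in $X$, and for $x,y\in X_d$ the word $x^{-1}y$ gives $x^{-1}y\in H$ and $N_\rho(x^{-1}y)\le\rho_{\emptyset,d}(x,y)$.

(b) Each $U_\rho$ is a neighborhood of $e$ by (a). Let $U$ be a neighborhood of $e$ and $N\le1$ a continuous norm on $F(X)$ with $\{N<1\}\subset U$.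

**Step 1: weights that dominate $N$.** For integer levels put
$$\rho^0_{((s_i,n_i))_{i\le q},d}(x,y)=\sup\{N(gx^\varepsilon y^{-\varepsilon}g^{-1}):\varepsilon=\pm1,\ g=c_1\cdots c_q,\ t(c_i)=s_i,\ \varphi(|c_i|)\le n_i+1\},$$
with $\sup\emptyset=0$. The elements $g$ are parametrized by a finite product of compact sets $X_{d_i}\cap\varphi^{-1}[0,n_i+1]$. So, as for (4), this is a continuous pseudometric, and it is $\le1$. Take $\rho$ from Lemma 10.

**Step 2: the claim** *if $\eta=((s_i,m_i))_{i\le q}$ and $g=c_1'\cdots c_q'$ with $t(c_i')=s_i$, $\varphi(|c_i'|)\le m_i$, then $N(gug^{-1})\le\Gamma_{\rho^\eta}(u,\theta)$ for every scheme $\theta$ on $u$.* We induct on the length of $u$; the empty word is clear. If position $1$ is not paired with the last one, split $u=u_1u_2$ as in Lemma 7 and use subadditivity. Otherwise $u=x^\varepsilon u'y^{-\varepsilon}$ with outer pair $v$ and $x,y\in X_d$. Let $\theta'$ be the restriction of $\theta$ to $u'$ and $\eta'=\eta^\frown((d,\varepsilon),\varphi(v))$. Since $\varphi(x)\le\varphi(v)$, the element $gx^\varepsilon$ has the required form for $\eta'$.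 Since $m_i\le\lfloor m_i\rfloor+1$,
$$N(gx^\varepsilon y^{-\varepsilon}g^{-1})\le\rho^0_{\lfloor\eta\rfloor,d}(x,y)\le\rho_{\eta,d}(x,y).$$
By (5) and the induction hypothesis, $N(gug^{-1})\le\Gamma_{\rho^{\eta'}}(u',\theta')+\rho_{\eta,d}(x,y)=\Gamma_{\rho^\eta}(u,\theta)$.

**Step 3: conclusion.** With $g=e$ the claim and (7) give $N\le N_\rho$ on $H$, so $U_\rho\subset U$. $\square$

By Lemmas 11, 12 and 2, the pseudometrics $d_\rho=d_{N_\rho}$, $\rho$ admissible, satisfy (P1).

## 11. Decorated schemes

Let $\rho$ be admissible with constant $b$. We allow a pair to declare a level lower than its true level, by an amount controlled by what the pair pays.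

**Decorated scheme.** A decorated scheme on $u$ is a scheme $\theta$ with numbers $\chi(v),m(v)\ge0$ (charge and declared level) for each pair $v=\{i<j\}$ such that, with $\pi_m(v)=((s(v_1),m(v_1)),\dots,(s(v_q),m(v_q)))$,

* **(D1)** $\chi(v)\ge\rho_{\pi_m(v),d(v)}(|c_i|,|c_j|)$;
* **(D2)** $m(v)\ge\varphi(v)-\chi(v)/b$.

By (A1), $\chi(v)\ge b\,\sigma(|c_i|,|c_j|)$. The total is $\sum_v\chi(v)$.

*Example.* Let $X_d=[0,\infty)$, $\varphi(x)=x$, $\rho=\sigma$ for all paths, $b=1$, $u=xy^{-1}$. With charge $|x-y|$ the declared level may be any number $\ge\max(x,y)-|x-y|=\min(x,y)$. In the example of Section 10, after the cancellation give the outer pair the charge $\frac12$ and the declared level $0$. Then (D2) reads $0\ge\frac12-\frac12$, the inner pair may have charge $0$ and declared level $0$, and the total is still $\frac12$.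

**Lemma 13.** If $h\in H$ and $N_\rho(h)<r$, then every word representing $h$ has a decorated scheme with total $<r$.

*Proof.* **Step 1: a starting word.** Some word representing $h$ has a scheme of cost $<r$. Decorate it by $m(v)=\varphi(v)$ and $\chi(v)=$ the cost of $v$; then (D1) and (D2) hold and the total is $<r$. Any two words representing $h$ are connected by deletions (to the reduced word) and insertions of adjacent letters $c,c^{-1}$. It remains to pass through these without increasing the total.

**Step 2: insertions.** If $c_j,c_{j+1}=c_j^{-1}$ are inserted, add the pair $\{j,j+1\}$ with $\chi=0$ and $m=\varphi(|c_j|)$. It satisfies (D1) and (D2) and is an ancestor of nothing.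

**Step 3: deletions, the new decoration.** Let $c_j,c_{j+1}=c_j^{-1}$ be deleted. If $\{j,j+1\}$ is a pair, drop it. Otherwise use $\theta'$ from Lemma 4, with
$$\chi(v'')=\chi(v)+\chi(v'),\qquad m(v'')=\min(m(v),m(v')),$$
other decorations being kept. The total is unchanged.

**Step 4: (D2) for $v''$.** Recall $v=\{i,j\}$, $v'=\{j+1,l\}$ and $|c_j|=|c_{j+1}|$. Let $m(v'')=m(v)$. Then $\varphi(|c_i|)\le\varphi(v)\le m(v)+\chi(v)/b$. Using $\chi(v')\ge b\,\sigma(|c_{j+1}|,|c_l|)$,
$$\varphi(|c_l|)\le\varphi(|c_{j+1}|)+\chi(v')/b=\varphi(|c_j|)+\chi(v')/b\le m(v)+(\chi(v)+\chi(v'))/b.$$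
So $\varphi(v'')\le m(v'')+\chi(v'')/b$. If $m(v'')=m(v')$, then likewise $\varphi(|c_l|)\le m(v')+\chi(v')/b$ and $\varphi(|c_i|)\le\varphi(|c_j|)+\chi(v)/b=\varphi(|c_{j+1}|)+\chi(v)/b\le m(v')+(\chi(v)+\chi(v'))/b$. For other pairs (D2) does not change.

**Step 5: (D1) in the side-by-side case.** By Lemma 4, $v,v',v''$ have the same path $\pi_m$, and (D1) for $v''$ is the triangle inequality via $|c_j|$. In the path of a pair that had $v$ or $v'$ as an ancestor, the term $(s,m(v))$ or $(s,m(v'))$ is replaced by $(s,m(v''))$, whose level is not larger. By (A2) its (D1) is preserved. Other paths are unchanged.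

**Step 6: (D1) in the nested case.** Let $\pi$ be the path $\pi_m$ of $\hat v$. Then $\check v$ has path $\pi^\frown(s,m(\hat v))$ and $v''$ has path $\pi$. By (A3), $\chi(\check v)$ bounds the $\rho_{\pi,d}$-distance of the ends of $\check v$, so (D1) for $v''$ follows from the triangle inequality via $|c_j|$. A pair now inside $v''$ had the term $(s,m(\hat v))$ and now has $(s,m(v''))$ with a level that is not larger; use (A2). A pair formerly inside $\check v$ has the two terms $(s,m(\hat v)),(s^{-1},m(\check v))$ of its path deleted; use (A3). Other pairs are unaffected. $\square$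

**Lemma 14.** Let $\rho$ be admissible, $k\ge1$, $r\in(0,1]$, $f\in F_k$, $d_\rho(f,F_{k-1})\ge r$, and let $f'$ be represented by $b_1\cdots b_l$ with $l\le k$ and $d_\rho(f,f')<r$. Then $l=k$, and $t(b_i)=t(a_i)$ and $|\varphi(|a_i|)-\varphi(|b_i|)|<1$ for all $i$, where $a_1\cdots a_k$ is the reduced word of $f$.

*Proof.* As in Lemma 9, $f$ has reduced length $k$, $f^{-1}f'\in H$ and $N_\rho(f^{-1}f')<r$. By Lemma 13 the word $a_k^{-1}\cdots a_1^{-1}b_1\cdots b_l$ has a decorated scheme with total $<r$.

**Step 1: exclude (α) of Lemma 8.** Suppose (α) holds, with $v$ and its ancestors $v_1,\dots,v_q$ having left letters $a_k^{-1},\dots,a_{i+2}^{-1}$ in this order. Let $f''=a_1\cdots a_{i-1}a_{i+2}\cdots a_k\in F_{k-1}$. The nested scheme on the word (6) for $f^{-1}f''$ has outer pairs of cost $0$, with labels $t(a_{k+1-j}^{-1})=s(v_j)$ and levels $\varphi_j=\varphi(|a_{k+1-j}|)$. So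
$$N_\rho(f^{-1}f'')\le\rho_{\pi^*,d(v)}(|a_{i+1}|,|a_i|),\qquad\pi^*=((s(v_j),\varphi_j))_{j\le q}.$$
Here $\varphi_j\le\varphi(v_j)$. We compare $\pi^*$ with $\pi_m(v)$ through $\tilde m_j=\min(m(v_j),\varphi_j)$. By (D2), $\varphi_j-\tilde m_j\le\max\{0,\varphi(v_j)-m(v_j)\}\le\chi(v_j)/b$. Let $\tilde\pi=((s(v_j),\tilde m_j))_{j\le q}$. The second inequality of (A2) for $\tilde m_j\le\varphi_j$, the first for $\tilde m_j\le m(v_j)$, and (D1) give
$$\rho_{\pi^*,d(v)}(|a_{i+1}|,|a_i|)\le\rho_{\tilde\pi,d(v)}(|a_{i+1}|,|a_i|)+b\sum_j(\varphi_j-\tilde m_j)\le\rho_{\pi_m(v),d(v)}(|a_{i+1}|,|a_i|)+\sum_j\chi(v_j)\le\chi(v)+\sum_j\chi(v_j)<r.$$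
So $d_\rho(f,F_{k-1})<r$, a contradiction.

**Step 2: read off types and levels.** Hence (β) holds: $l=k$, $a_i^{-1}$ is paired with $b_i$, and $t(b_i)=t(a_i)$. If $\chi$ is the charge of this pair, then $|\varphi(|a_i|)-\varphi(|b_i|)|\le\chi/b<r/b\le1$. $\square$

## 12. Proof of Theorem B, (i)$\Rightarrow$(iii)

Apply Proposition 1 to $Y=F(X)$, the sets $F_k$ and $\mathcal D=\{d_\rho:\rho\text{ admissible}\}$. Let $W_k$ be the set of words $w$ of length $k$ over $S\times\mathbb N$. For $w=((d_1,\varepsilon_1),n_1)\cdots((d_k,\varepsilon_k),n_k)$ put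
$$B(w)=\{x_1^{\varepsilon_1}\cdots x_k^{\varepsilon_k}:x_i\in X_{d_i},\ n_i\le\varphi(x_i)\le n_i+1\}.$$
This is compact, as a continuous image of a finite product of compact sets. We have $B(w)\subset F_k$, $F_k\setminus F_{k-1}\subset\bigcup_{w\in W_k}B(w)$ and $|W_0|=1$. (P1) was obtained at the end of Section 10. For (P2), let $f'=b_1\cdots b_k\in B(w)$, with the letters $b_i$ in the boxes given by $w$, and $d_\rho(f,f')<r$. By Lemma 14 the types in $w$ are those of the reduced word $a_1\cdots a_k$ of $f$. Since $n_i\le\varphi(|b_i|)\le n_i+1$ and $|\varphi(|a_i|)-\varphi(|b_i|)|<1$, each $n_i$ differs from $\varphi(|a_i|)$ by less than $2$. So there are finitely many such $w$. $\blacksquare$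

## 13. Proof of Theorem C: matchings without paths

In $A(X)$ conjugation is trivial, so the obstruction of Section 5 disappears, and paths can be dropped.

(iii)$\Rightarrow$(ii): take $Z$ a point. (ii)$\Rightarrow$(i): the continuous homomorphism $A(X)\to A(\beta X)$ extending $X\hookrightarrow\beta X$ is injective, and the preimage of the compact set $\beta X$ is $X$; so $X$ is closed in $A(X)$, and (T6) applies.

For (i)$\Rightarrow$(iii) take $X=\bigoplus X_d$, $\varphi$, $\sigma$ as in Section 10, and $H=\ker(A(X)\to A(D))$, which is open since $A(D)$ is discrete. Let $F_k$ be the set of elements of length $\le k$. Words are finite sequences of letters $\pm x$, with types in $S$ as before.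

**Abelian schemes and weights.** A scheme on $c_1,\dots,c_n$ is now any partition of the index set into pairs with $t(c_j)=t(c_i)^{-1}$ for each pair $\{i,j\}$. A weight $\rho$ is a family of continuous pseudometrics $\rho_d\ge\sigma$ on $X_d$. The cost is $\Gamma_\rho=\sum_{\{i,j\}}\rho_d(|c_i|,|c_j|)$, $d$ being the color of the pair. For $h\in H$ let $N_\rho(h)$ be the minimal cost of a scheme on a word representing $h$.

*Example.* For $x,y,x',y'\in X_d$ the word $x,x',-y,-y'$ has exactly two schemes, $\{1,3\},\{2,4\}$ and $\{1,4\},\{2,3\}$; the first crosses, which is now allowed.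

**Step 1: $N_\rho$ is well defined.** Schemes exist for words representing elements of $H$, because every type occurs in such a word as often as its inverse. Two words representing the same element are connected by permutations and by insertions and deletions of letters $c,-c$. Permuting a word does not change the minimal cost. An insertion of $c,-c$ adds a pair of cost $0$. When $c,-c$ are deleted: if they are paired with each other, drop the pair. If they are paired with $c',c''$ respectively, then $t(c')=t(c)^{-1}$ and $t(c'')=t(c)$, so we may pair $c'$ with $c''$, and the triangle inequality via $|c|$ bounds the new cost by the sum of the two old ones. So all words representing $h$ have the same minimal cost.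

**Step 2: the norms form a suitable family.** $N_\rho(0)=0$. Concatenating words and schemes gives subadditivity, and changing all signs turns each type into its inverse, so schemes and costs are preserved. Thus $N_\rho$ is a norm, monotone in $\rho$, with $N_{c\rho}=cN_\rho$ for $c\ge1$. Weights are closed under finite maxima and multiples by $c\ge1$, and $\rho_d=\sigma$ is a weight. So (N1) and (N2) hold for $\mathcal N=\{N_\rho\}$. (N4) is trivial with $N'=N$. For (N5), $y-x\in H$ and $N_\rho(y-x)\le\rho_d(x,y)$ for $x,y\in X_d$, and $X_d$ is open. By Lemma 3 every $N_\rho$ is continuous.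

**Step 3: the base at $0$, and (P1).** Let $U$ be a neighborhood of $0$ and $N\le1$ a continuous norm on $A(X)$ with $\{N<1\}\subset U$. Put $\rho_d(x,y)=\max(\sigma(x,y),N(x-y))$, a weight. A scheme on a word representing $h$ writes $h$ as a sum of elements $\pm(x-y)$, with $x,y$ running over the two points of the pairs; so $N(h)\le N_\rho(h)$. Hence $\{h\in H:N_\rho(h)<1\}\subset U$, which proves (N3). By Lemma 2 the pseudometrics $d_\rho=d_{N_\rho}$ satisfy (P1).

**Step 4: (P2).** Let $W_k$ and $B(w)$ be as in Section 12, with sums in place of products. Let $k\ge1$, $f\in F_k$ with $d_\rho(f,F_{k-1})\ge r$, $0<r\le1$. Then $f$ has length $k$; let $a_1,\dots,a_k$ be its reduced word. Let $f'=b_1+\dots+b_k\in B(w)$, $w\in W_k$, with the letters $b_i$ in the boxes given by $w$, and $d_\rho(f,f')<r$. Then $f'-f\in H$, and $-a_1,\dots,-a_k,b_1,\dots,b_k$ has a scheme of cost $<r$. Suppose $-a_i$ is paired with $-a_j$, of color $d$. Then $f''=f-a_i-a_j\in F_{k-1}$, and $f''-f=-a_i-a_j\in H$ has the word $-a_i,-a_j$ with a scheme of cost $\rho_d(|a_i|,|a_j|)<r$. So $d_\rho(f,f'')<r$, a contradiction.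 Hence the $a$'s are matched bijectively with the $b$'s. If $-a_i$ is paired with $b_j$, then $t(b_j)=t(a_i)$, and $|\varphi(|a_i|)-\varphi(|b_j|)|<r\le1$ since $\rho_d\ge\sigma$. So the $j$-th entry $((d_j,\varepsilon_j),n_j)$ of $w$ has, for some $i$, the type of $a_i$ and an integer $n_j$ that differs from $\varphi(|a_i|)$ by less than $2$. Only finitely many $w$ are possible.

The remaining hypotheses of Proposition 1 hold as in Section 12: the $B(w)$ are compact subsets of $F_k$ covering $F_k\setminus F_{k-1}$, and $|W_0|=1$. Hence $A(X)\times Z$ is paracompact for every paracompact $Z$. $\blacksquare$
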